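# A Polish group that embeds almost isometrically into $\ell_2$ but not topologically into $\mathrm{Is}(V)$ for any reflexive $V$

All topological spaces are Tychonoff. Banach spaces may be real or complex, and $\langle v,\varphi\rangle=\varphi(v)$ is the bilinear pairing of $V$ with its dual $V^*$.

## 1. Isometry groups, the left uniformity, positive definite functions, amenability

**Definition 1.1 (isometry group).** For a Banach space $V$, $\mathrm{Is}(V)$ is the group of all linear isometries of $V$ onto itself, with the strong operator topology: $T_i\to T$ means $\|T_iv-Tv\|\to0$ for every $v\in V$. For a Hilbert space $H$ we write $U(H)=\mathrm{Is}(H)$ if $H$ is complex.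

Example. A homomorphism $\pi:G\to\mathrm{Is}(V)$ from a topological group is continuous as soon as, for each $v$, $\|\pi(g)v-v\|\to0$ when $g\to1$, because $\|\pi(g)v-\pi(h)v\|=\|\pi(h^{-1}g)v-v\|$. For instance $\mathbb R$ acts on $L_2(\mathbb R)$ by translations, and this action is strongly continuous.

**Definition 1.2 (representability).** A topological group $G$ is reflexively representable if it is topologically isomorphic to a subgroup of $\mathrm{Is}(V)$ for some reflexive $V$. It is unitarily representable if it is topologically isomorphic to a subgroup of $U(H)$ for some Hilbert space $H$.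

A Hilbert space is reflexive and $U(H)\subset\mathrm{Is}(H)$, so unitarily representable implies reflexively representable. Note that "topologically isomorphic" asks for more than injectivity: a continuous injective $\pi$ is not enough, since $\pi(g_i)\to1$ must force $g_i\to1$.

Example. Let $\Gamma$ be a discrete group and $\lambda$ its regular representation on $\ell_2(\Gamma)$, $\lambda(\gamma)\delta_\beta=\delta_{\gamma\beta}$. If $\|\lambda(\gamma)\delta_1-\delta_1\|<1$ then $\gamma=1$. So $\Gamma$ is unitarily representable. Likewise $\Gamma^{\mathbb N}$ with the product topology acts on $\bigoplus_n\ell_2(\Gamma)$ by $\bigoplus_n\lambda(g_n)$, and the condition $\|\lambda(g_n)\delta_1-\delta_1\|<1$ for $n\le N$ says exactly that $g_n=1$ for $n\le N$. So $\Gamma^{\mathbb N}$ is unitarily representable. This example will return.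

**Definition 1.3 (left uniformity).** The left uniform structure $\mathcal U_L$ of $G$ has entourages generated by the sets $\{(x,y):x^{-1}y\in V\}$, where $V$ runs over the neighborhoods of $1$.

Example. If $d$ is a left-invariant metric inducing the topology of $G$ (a compatible left-invariant metric), then $d(x,y)<r$ if and only if $x^{-1}y$ lies in the ball of radius $r$ about $1$. So the uniformity of $d$ is $\mathcal U_L$.

**Definition 1.4 (uniform embedding).** A uniform space is uniformly embedded into a Banach space $E$ if it is uniformly isomorphic to a subset of $E$ with the uniformity of the norm. For $(G,\mathcal U_L)$ this means that there is a map $\phi:G\to E$ such that for every $\varepsilon>0$ there is a neighborhood $U$ of $1$ with $x^{-1}y\in U\Rightarrow\|\phi(x)-\phi(y)\|<\varepsilon$, and for every neighborhood $U$ of $1$ there is $r>0$ with $\|\phi(x)-\phi(y)\|<r\Rightarrow x^{-1}y\in U$.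

Example 1.5. For any set $I$, $\ell_1(I)$ (real) embeds uniformly into a Hilbert space. Put $\chi_s=1_{[0,s]}$ for $s\ge0$ and $\chi_s=-1_{[s,0]}$ for $s<0$. Then $\chi_t-\chi_s$ is, up to sign and null sets, the indicator of the interval between $s$ and $t$, so $\|\chi_s-\chi_t\|_2^2=|s-t|$. Hence $x\mapsto(\chi_{x_i})_{i\in I}\in\ell_2(I;L_2(\mathbb R))$ is well defined and turns the distance $\|x-y\|_1$ into $\|x-y\|_1^{1/2}$.

**Definition 1.6 (positive definiteness).** A kernel $k:X\times X\to\mathbb C$ is positive definite if $\sum_{i,j}c_i\bar c_jk(x_i,x_j)\ge0$ for all finite families $x_i\in X$, $c_i\in\mathbb C$. A function $f$ on $G$ is positive definite if the kernel $f(x^{-1}y)$ is.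

Example. Schoenberg's theorem: on a Hilbert space, $k(x,y)=e^{-\|x-y\|^2}$ is positive definite. Regarding the space as real, $k(x,y)=e^{-\|x\|^2}e^{-\|y\|^2}\sum_n(2\langle x,y\rangle)^n/n!$, and products and sums of positive definite kernels are positive definite.

Recall the GNS construction: a positive definite $f$ with $f(1)=1$ has the form $f(g)=\langle\pi(g)\xi,\xi\rangle$ for a homomorphism $\pi$ into a unitary group and a unit vector $\xi$ such that the vectors $\pi(g)\xi$ span a dense subspace.

**Definition 1.7 (amenability).** $G$ is amenable if there is a mean $m$ (a positive linear functional with $m(1)=1$) on the bounded $\mathcal U_L$-uniformly continuous functions on $G$ that is invariant under the right translations $F\mapsto F(\cdot\,h)$. Composing with $g\mapsto g^{-1}$, this is the same as a left-invariant mean on the bounded right uniformly continuous functions.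

Example. A compact group is amenable, with $m$ the Haar integral. An abelian group is amenable: the means on all bounded functions form a weak\* compact convex set, on which the translations act as commuting continuous affine maps, so the Markov–Kakutani theorem gives an invariant mean, which we restrict.

Two textbook facts about a reflexive space $V$ will be used. Closed bounded convex sets in $V$ are weakly compact, and bounded sequences have weakly convergent subsequences; the same holds in $V^*$, which is also reflexive. And the **Ryll-Nardzewski fixed point theorem**: if $K$ is a nonempty weakly compact convex subset of a Banach space and a group acts on $K$ by weakly continuous affine maps that are norm-distal, meaning $\inf_s\|sx-sy\|>0$ for $x\ne y$, then the group has a common fixed point in $K$. Bounded linear maps are weakly continuous, and a group of isometries is norm-distal, so the theorem applies to linear isometries preserving $K$.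

## 2. From representations to uniform embeddings, and the converse

The document "Topological Transformation Groups: Selected Topics" (http://u.math.biu.ac.il/~megereli/megrel_opit.pdf) quotes two facts.

(a) If a (separable) metrizable group $G$ is reflexively representable, then $(G,\mathcal U_L)$ is uniformly embedded into a (separable) reflexive Banach space; if $G$ is unitarily representable, then into a (separable) Hilbert space.

(b) A metrizable abelian group is unitarily representable if and only if it is uniformly embedded into a Hilbert space.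

To see why (a) holds, let $G\subset\mathrm{Is}(V)$ and let $U_1,U_2,\dots$ be a base at $1$. For each $k$ there are finitely many vectors in the unit ball and $r_k>0$ such that $g\in U_k$ whenever $g$ moves these vectors by less than $r_k$. Enumerate all these vectors as $v_1,v_2,\dots$ and put $\phi(g)=(2^{-j}gv_j)_j$ in the $\ell_2$-sum of copies of $V$, which is reflexive (Hilbert if $V$ is). Then
$$\|\phi(g)-\phi(h)\|^2=\sum_j4^{-j}\|g^{-1}hv_j-v_j\|^2 .$$
The tail of this series is uniformly small and each term is small for $g^{-1}h$ near $1$. Conversely, if the sum is small, then finitely many prescribed terms are small, so $g^{-1}h\in U_k$. If $G$ is separable, restrict to the closed span of $\phi(G)$.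

The point of the computation is that $\phi$ is made of orbit maps, which are highly symmetric. The same document asks whether the symmetry can be dropped. Let $G$ be a metrizable group.

(i) If $(G,\mathcal U_L)$ is uniformly embedded into a reflexive Banach space, must $G$ be reflexively representable?

(ii) If $(G,\mathcal U_L)$ is uniformly embedded into a Hilbert space, must $G$ be unitarily representable?

Both answers are No, and one group refutes both.

**Theorem A.** There is a Polish group $G$ such that

1. for every $\eta>0$ there are a compatible complete left-invariant metric $d$ on $G$ and a map $\Phi:G\to\ell_2$ with $\|\Phi(g)-\Phi(h)\|\le d(g,h)\le(1+\eta)\|\Phi(g)-\Phi(h)\|$ for all $g,h$; in particular $(G,\mathcal U_L)$ is uniformly embedded into $\ell_2$;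
2. $G$ is not topologically isomorphic to a subgroup of $\mathrm{Is}(V)$ for any reflexive $V$.

Since $\ell_2$ is reflexive, this refutes (i). Since unitarily representable implies reflexively representable, it refutes (ii).

In the simplest cases the converse does hold. Discrete groups and countable products of them are unitarily representable (Section 1). For $G=\mathbb R$ with $d(x,y)=|x-y|$, the inclusion $\mathbb R\subset\ell_2$ is isometric. Here $f(x)=e^{-x^2}$ is positive definite, and the associated representation is multiplication by $e^{isx}$ on $L_2$ of a Gaussian measure in $s$. It is a topological embedding because $f(x_i)\to1$ forces $x_i\to0$. The next section pushes this Gaussian as far as it goes.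

## 3. Averaging the Gaussian kernel: isometric embeddings and amenable groups

**Theorem B.**

1. If a topological group $G$ has a compatible left-invariant metric $d$ and an isometric embedding $\phi:(G,d)\to H$ into a Hilbert space, then $G$ is unitarily representable. So $1+\eta$ in Theorem A cannot be replaced by $1$.
2. If $G$ is amenable and $(G,\mathcal U_L)$ is uniformly embedded into a Hilbert space, then $G$ is unitarily representable. That is, for amenable groups the answer to (ii) is Yes.

**Lemma 3.1.** Let $f$ be a real positive definite function on $G$, continuous at $1$, with $f(1)=1$ and $\sup_{G\setminus U}f<1$ for every neighborhood $U$ of $1$. Then $G$ is unitarily representable.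

**Proof.** Let $\pi,\xi$ be given by GNS. Then $\|\pi(g)\xi-\pi(g')\xi\|^2=2(1-f(g^{-1}g'))$, so $g\mapsto\pi(g)\xi$ is continuous. Hence so is $g\mapsto\pi(g)\pi(h)\xi=\pi(gh)\xi$ for each $h$. Finite linear combinations of the $\pi(h)\xi$ are dense and the $\pi(g)$ are isometries, so $\pi$ is strongly continuous. If $\pi(g_i)\to1$ for a net, then $f(g_i)\to1$, so $g_i$ is eventually in each $U$, that is, $g_i\to1$. In particular $\pi$ is injective, and it is a topological embedding. $\square$

**Proof of Theorem B(1).** By left invariance, $f(x^{-1}y)=e^{-d(x,y)^2}=e^{-\|\phi(x)-\phi(y)\|^2}$ defines a function $f$ on $G$. It is positive definite by Schoenberg's theorem, it is continuous, and $f(1)=1$. If $U$ contains the $d$-ball of radius $r$ about $1$, then $f\le e^{-r^2}$ off $U$. Apply Lemma 3.1. For the last sentence of (1): an isometric $\Phi$ in Theorem A would make $G$ unitarily, hence reflexively, representable, against A(2). $\square$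

**Proof of Theorem B(2).** Now $k(x,y)=e^{-\|\phi(x)-\phi(y)\|^2}$ is still positive definite, but it need not depend only on $x^{-1}y$. The remedy is to average it over the translates $k(gx,gy)$.

**Step 1: the averaged functions are in the domain of $m$.** Put $F_{x,y}(g)=k(gx,gy)\in(0,1]$. If $g'=gu$, then $(gx)^{-1}(g'x)=x^{-1}ux$, which tends to $1$ as $u\to1$, independently of $g$; likewise for $y$. Since $\phi$ is $\mathcal U_L$-uniformly continuous, $\|\phi(gx)-\phi(g'x)\|$ and $\|\phi(gy)-\phi(g'y)\|$ are small uniformly in $g$. Their sum bounds the change of $\|\phi(gx)-\phi(gy)\|$, and $s\mapsto e^{-s^2}$ is uniformly continuous. So $F_{x,y}$ is $\mathcal U_L$-uniformly continuous.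

**Step 2: the average is a function of $x^{-1}y$.** We have $F_{hx,hy}(g)=k(ghx,ghy)=F_{x,y}(gh)$, so $m(F_{hx,hy})=m(F_{x,y})$ by invariance. With $h=x^{-1}$, $m(F_{x,y})$ depends only on $x^{-1}y$; call it $f(x^{-1}y)$.

**Step 3: $f$ satisfies Lemma 3.1.** It is real, $f(1)=1$, and $\sum c_i\bar c_jf(x_i^{-1}x_j)=m\big(g\mapsto\sum c_i\bar c_jk(gx_i,gx_j)\big)\ge0$. Next,
$$1-f(u)=m(1-F_{1,u})\le\sup_g\big(1-e^{-\|\phi(g)-\phi(gu)\|^2}\big)\to0\qquad(u\to1),$$
since $g^{-1}(gu)=u$. Given $U$, choose $r>0$ such that $\|\phi(x)-\phi(y)\|<r$ implies $x^{-1}y\in U$. If $u\notin U$ then $\|\phi(g)-\phi(gu)\|\ge r$ for all $g$, so $f(u)\le e^{-r^2}$. $\square$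

Abelian groups are amenable, so Theorem B(2) together with (a) contains (b). The argument stops at one point only, Step 2: without an invariant mean, $m(F_{x,y})$ is no longer a function of $x^{-1}y$, and there is no positive definite function on $G$ to speak of. By Theorem B(2), the group of Theorem A is necessarily non-amenable. Version (i) for amenable groups is not settled here.

## 4. Weighted sums of a countable group with a length function

A counterexample should have large elements that representations cannot see. The following construction puts infinitely many rescaled copies of one countable group side by side. A length function on a countable group $\Lambda$ will mean a map $\ell:\Lambda\to[0,\infty)$ with $\ell(1)=0$, $\ell(\gamma)\ge1$ for $\gamma\ne1$, $\ell(\gamma^{-1})=\ell(\gamma)$ and $\ell(\gamma\gamma')\le\ell(\gamma)+\ell(\gamma')$. Put $\epsilon_n=2^{-n}$, and for $p\in\{1,2\}$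
$$G_p(\Lambda,\ell)=\Big\{g\in\Lambda^{\mathbb N}:L(g):=\Big(\sum_{n\ge1}\epsilon_n^p\,\ell(g_n)^p\Big)^{1/p}<\infty\Big\},\qquad d(g,h)=L(g^{-1}h).$$
Let $\iota_n:\Lambda\to G_p(\Lambda,\ell)$ be the embedding as the $n$-th coordinate; $L(\iota_n(\gamma))=\epsilon_n\ell(\gamma)$.

**Lemma 4.1.** $G_p(\Lambda,\ell)$ is a subgroup of $\Lambda^{\mathbb N}$, and with the metric $d$ it is a Polish group. The metric $d$ is complete and left-invariant, so it induces $\mathcal U_L$. If $L(g)<\epsilon_N$ then $g_n=1$ for all $n\le N$. Finitely supported elements are dense; more precisely, the truncations of $g$ converge to $g$.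

**Proof.** Minkowski's inequality and the properties of $\ell$ give $L(gh)\le L(g)+L(h)$ and $L(g^{-1})=L(g)$, and $L(g)=0$ only for $g=1$. So we have a group, and $d$ is a left-invariant metric. If $g_n\ne1$ for some $n\le N$, then $L(g)\ge\epsilon_n\ge\epsilon_N$.

**Step 1: conjugation by a fixed $h$ is continuous at $1$.** Given $\eta>0$, choose $N$ with $\big(\sum_{n>N}\epsilon_n^p\ell(h_n)^p\big)^{1/p}<\eta$. If $L(g)<\min(\eta,\epsilon_N)$, then $g_n=1$ for $n\le N$, hence
$$L(hgh^{-1})\le\Big(\sum_{n>N}\epsilon_n^p\big(2\ell(h_n)+\ell(g_n)\big)^p\Big)^{1/p}\le3\eta .$$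

**Step 2: the operations are continuous.** This follows from Step 1 and
$$d(gh,g_0h_0)=L\big(h^{-1}h_0\cdot h_0^{-1}g^{-1}g_0h_0\big)\le d(h,h_0)+L\big(h_0^{-1}(g^{-1}g_0)h_0\big),$$
$$d(g^{-1},g_0^{-1})=L(gg_0^{-1})=L\big(g_0(g_0^{-1}g)g_0^{-1}\big).$$

**Step 3: separability.** If $g^{(N)}$ is the truncation of $g$ to the coordinates $n\le N$, then $d(g,g^{(N)})^p=\sum_{n>N}\epsilon_n^p\ell(g_n)^p\to0$. There are countably many finitely supported elements.

**Step 4: completeness.** In a Cauchy sequence $(g^i)$ each coordinate is eventually constant, since $d(g^i,g^j)<\epsilon_n$ forces $g^i_n=g^j_n$. Let $g$ be the coordinatewise limit. By Fatou's lemma $L((g^i)^{-1}g)\le\liminf_jd(g^i,g^j)$, which is finite for large $i$ and tends to $0$. So $g=g^i\cdot(g^i)^{-1}g$ lies in the group and $g^i\to g$. $\square$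

Try $\Lambda=\mathbb Z$, $\ell(k)=|k|$, $p=2$. The group $G_2(\mathbb Z,\ell)$ is abelian and sits isometrically in a weighted $\ell_2$, so it is unitarily representable by Theorem B(1). In a continuous representation, $\iota_n(1)$ moves a given vector less and less as $n\to\infty$, but $\iota_n(2^n)$ has $L=1$, and it can move the vector a lot. A character $k\mapsto e^{i\theta k}$ with small $\theta$ shows how: small on the ball of $\mathbb Z$ does not mean small on $\mathbb Z$. So we want a group $\Lambda$, still as easy to embed as $\mathbb Z$, for which smallness on a ball does propagate to the whole group under every isometric action on a reflexive space.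

## 5. Periodic piecewise affine homeomorphisms of the line

Let $\mathcal A$ be the countable group of maps $x\mapsto\alpha x+\beta$ of $\mathbb R$ with $\alpha,\beta\in\mathbb Q$, $\alpha>0$, and let $T(x)=x+1$.

**Definition 5.1.** $\Gamma$ is the set of increasing homeomorphisms $\gamma$ of $\mathbb R$ with $\gamma T=T\gamma$ for which there is a locally finite set $D\subset\mathbb Q$ such that $\gamma$ coincides with an element of $\mathcal A$ on the closure of each component of $\mathbb R\setminus D$. (Such a $D$ may be enlarged by any locally finite set of rationals.)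

Example. $T\in\Gamma$. Another element fixes $\mathbb Z$ pointwise and is $x/2$ on $[0,\frac12]$ and $\frac{3x}2-\frac12$ on $[\frac12,1]$, extended periodically; it sends $\frac12$ to $\frac14$.

**Lemma 5.2.** $\Gamma$ is a countable group, every $\gamma\in\Gamma$ satisfies $\gamma(\mathbb Q)=\mathbb Q$, and $T$ is central in $\Gamma$.

**Proof.** Elements of $\mathcal A$ map $\mathbb Q$ into $\mathbb Q$, so each $\gamma\in\Gamma$ does. If $D$ serves for $\gamma$, then $\gamma(D)\subset\mathbb Q$ is locally finite and serves for $\gamma^{-1}$, so $\gamma^{-1}\in\Gamma$; then also $\gamma^{-1}(\mathbb Q)\subset\mathbb Q$, and $\gamma(\mathbb Q)=\mathbb Q$. If $D,D'$ serve for $\gamma,\gamma'$, then $D'\cup\gamma'^{-1}(D)\subset\mathbb Q$ is locally finite. On the closure of a component $I$ of its complement $\gamma'$ is in $\mathcal A$, and $\gamma'(I)$ misses $D$, so $\gamma$ is in $\mathcal A$ on the closure of $\gamma'(I)$. Thus $\gamma\gamma'\in\Gamma$. For countability take $D\supset\mathbb Z$. By periodicity $\gamma$ is determined by $\gamma|_{[0,1]}$, hence by the finite set $D\cap[0,1]$ and finitely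 many elements of $\mathcal A$. Centrality of $T$ is part of the definition. $\square$

Write $\|\gamma-\mathrm{id}\|=\sup_x|\gamma(x)-x|$; it is finite because $\gamma-\mathrm{id}$ is continuous and $1$-periodic. The proofs rest on two properties.

**Lemma 5.3.**

1. If $x<y<x+1$ and $x'<y'<x'+1$ are rational, there is $\gamma\in\Gamma$ with $\gamma x=x'$ and $\gamma y=y'$. In particular $\Gamma$ is transitive on $\mathbb Q$.
2. For all $\gamma\in\Gamma$ and $p\in\mathbb R$, $\|\gamma-\mathrm{id}\|\le|\gamma(p)-p|+1$.

**Proof.** (1) Map $[x,y]\to[x',y']$ and $[y,x+1]\to[y',x'+1]$ by increasing affine maps, which have rational coefficients, and extend by commutation with $T$; here $D=\{x,y\}+\mathbb Z$. For transitivity take $y=x+\frac12$, $y'=x'+\frac12$. (2) By periodicity consider $x\in[p,p+1)$. Both $\gamma(x)-\gamma(p)$ and $x-p$ are in $[0,1)$, so $|(\gamma(x)-x)-(\gamma(p)-p)|\le1$. $\square$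

Part (2) says that, up to an error of $1$, an element of $\Gamma$ is as large as the displacement of any one point, so on a large scale $\Gamma$ looks like a line. Part (1) says that $\Gamma$ is otherwise as mixing as an order-preserving, $T$-commuting group can be.

For $c\ge1$ put $\ell_c(1)=0$ and $\ell_c(\gamma)=\sqrt{c^2+\|\gamma-\mathrm{id}\|^2}$ for $\gamma\ne1$. This is a length function. Indeed $\ell_c\ge c\ge1$ off $1$. Substituting $y=\gamma(x)$ gives $\|\gamma^{-1}-\mathrm{id}\|=\|\gamma-\mathrm{id}\|$. For $\gamma,\gamma'\ne1$ with $a=\|\gamma-\mathrm{id}\|$, $b=\|\gamma'-\mathrm{id}\|$, we have $\|\gamma\gamma'-\mathrm{id}\|\le a+b$, hence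
$$\ell_c(\gamma\gamma')\le\sqrt{(2c)^2+(a+b)^2}\le\sqrt{c^2+a^2}+\sqrt{c^2+b^2}=\ell_c(\gamma)+\ell_c(\gamma').$$

**Definition 5.4.** $G=G_2(\Gamma,\ell_c)$, with $L_c$ and $d_c(g,h)=L_c(g^{-1}h)$ as in Section 4.

Since $\ell_1\le\ell_c\le c\,\ell_1$, the set $G$ does not depend on $c$, and the metrics $d_c$ are mutually bi-Lipschitz equivalent. By Lemma 4.1, $G$ is a Polish group and each $d_c$ is a compatible complete left-invariant metric. As $\sum_n\epsilon_n^2<\infty$,
$$g\in\Gamma^{\mathbb N}\ \text{ lies in } G\text{ as soon as }\ \sum_n\epsilon_n^2\|g_n-\mathrm{id}\|^2<\infty .\tag{1}$$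

## 6. The embedding of $G$ into $\ell_2$ with distortion $1+\eta$

**Proof of A(1).** The plan is to embed $\Gamma$ using only the point $\gamma^{-1}(0)$ and a term separating distinct elements.

**Step 1: one coordinate.** For $\gamma\ne\gamma'$ put $A=|\gamma^{-1}(0)-\gamma'^{-1}(0)|$ and
$$B=\|\gamma^{-1}\gamma'-\mathrm{id}\|=\sup_y|\gamma^{-1}(y)-\gamma'^{-1}(y)|\qquad(y=\gamma'(x)).$$
Clearly $A\le B$. For $y\in[0,1)$ both $\gamma^{-1}(y)-\gamma^{-1}(0)$ and $\gamma'^{-1}(y)-\gamma'^{-1}(0)$ are in $[0,1)$, and $\gamma^{-1}-\gamma'^{-1}$ is $1$-periodic, so $B\le A+1$. Define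
$$\Theta_c:\Gamma\to\mathbb R\oplus_2\ell_2(\Gamma),\qquad\Theta_c(\gamma)=\big(\gamma^{-1}(0),\tfrac c{\sqrt2}\delta_\gamma\big).$$
Then $\|\Theta_c(\gamma)-\Theta_c(\gamma')\|^2=c^2+A^2\le c^2+B^2=\ell_c(\gamma^{-1}\gamma')^2$. Using $2A\le(c^2+A^2)/c$,
$$\frac{c^2+B^2}{c^2+A^2}\le1+\frac{2A+1}{c^2+A^2}\le1+\frac1c+\frac1{c^2}\le\Big(1+\frac1c\Big)^2 .$$

**Step 2: all coordinates.** Put $\Phi(g)=\big(\epsilon_n(\Theta_c(g_n)-\Theta_c(1))\big)_n$. By Step 1, summed over $n$ with weights $\epsilon_n^2$ (coordinates with $g_n=h_n$ contribute $0$ on both sides), $\|\Phi(g)\|\le L_c(g)<\infty$ and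
$$\|\Phi(g)-\Phi(h)\|\le d_c(g,h)\le\Big(1+\frac1c\Big)\|\Phi(g)-\Phi(h)\| .$$
The target is a separable infinite-dimensional Hilbert space, that is, $\ell_2$. Take $c\ge\max(1,1/\eta)$. $\square$

## 7. Order, double limits, and the translations $T^k$ in reflexive representations

From now on $c=1$, $L=L_1$. We prove the following.

**Proposition 7.1.** Let $V$ be reflexive and $\pi:G\to\mathrm{Is}(V)$ a continuous homomorphism. Then for every $v\in V$, $\lim_n\sup_{\gamma\in\Gamma}\|\pi(\iota_n(\gamma))v-v\|=0$.

**Proof that Proposition 7.1 implies A(2).** Let $g_n=\iota_n(T^{2^n})$. Then $L(g_n)=2^{-n}\sqrt{1+4^n}\ge1$, so $g_n\not\to1$. By the proposition $\pi(g_n)\to1$ strongly. So no continuous homomorphism $\pi$ into $\mathrm{Is}(V)$, $V$ reflexive, is a topological isomorphism onto its image. $\square$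

What continuity gives directly is control of the elements
$$S=\{\gamma\in\Gamma:|\gamma(0)|\le1\}.$$
By Lemma 5.3(2) with $p=0$, $\|\gamma-\mathrm{id}\|\le2$ on $S$, so $L(\iota_n(\gamma))\le\sqrt5\,\epsilon_n$ for $\gamma\in S$, and
$$\delta_n:=\sup_{\gamma\in S}\|\pi(\iota_n(\gamma))v-v\|\to0.\tag{2}$$
The first idea is to write $T^k$ as a product of elements of $S$. A product of $j$ elements of $S$ has displacement at most $2j$, so $T^k$ needs at least $k/2$ factors, and the triangle inequality gives a bound of order $k\delta_n$. This is useless for unbounded $k$, and the same obstacle occurs in $\mathbb Z$, where the conclusion is false. Something other than the triangle inequality must be used, and it is the order on $\mathbb Q$ against reflexivity.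

**Lemma 7.2 (double limits).** Let $V$ be reflexive, $(z_i)$ a bounded sequence in $V$ and $(\zeta_j)$ a bounded sequence in $V^*$ with $\langle z_i,\zeta_j\rangle=\alpha$ for $i\le j$ and $\langle z_i,\zeta_j\rangle=\beta$ for $i>j$. Then $\alpha=\beta$.

**Proof.** Choose subsequences $z_{i_p}\to z$ weakly in $V$ and $\zeta_{j_q}\to\zeta$ weakly in $V^*$. For fixed $p$, letting $q\to\infty$ gives $\langle z_{i_p},\zeta\rangle=\alpha$; then $p\to\infty$ gives $\langle z,\zeta\rangle=\alpha$. For fixed $q$, letting $p\to\infty$ gives $\langle z,\zeta_{j_q}\rangle=\beta$; then $q\to\infty$ gives $\langle z,\zeta\rangle=\beta$. $\square$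

Reflexivity is needed: in $c_0$ with dual $\ell_1$, let $z_i=e_1+\dots+e_i$ and let $\zeta_j=e^*_{j+1}$ be the $(j+1)$-st coordinate functional. Then $\langle z_i,\zeta_j\rangle$ is $0$ for $i\le j$ and $1$ for $i>j$.

The lemma forbids a reflexive space from encoding the relation "$x<y$" by a pairing. To use it, we look for a matrix coefficient that depends only on order relations. Let $\Gamma_0=\{\gamma\in\Gamma:\gamma(0)=0\}\subset S$. If $w\in V$ and $\varphi\in V^*$ are $\Gamma_0$-fixed, then the coefficient becomes a $\Gamma$-invariant function on $\mathbb Q\times\mathbb Q=\Gamma/\Gamma_0\times\Gamma/\Gamma_0$, and Lemma 5.3(1) says that off the set $y-x\in\mathbb Z$ such a function depends only on $\lfloor y-x\rfloor$.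

**Proof of Proposition 7.1.** Fix $n$ and write $\gamma u$ for $\pi(\iota_n(\gamma))u$. Let $\Gamma$ act on $V^*$ by the dual isometric action $(\gamma\varphi)(u)=\varphi(\gamma^{-1}u)$, so $\langle\gamma u,\gamma\varphi\rangle=\langle u,\varphi\rangle$.

**Step 1: a $\Gamma_0$-fixed vector near $v$.** The closed convex hull of $\Gamma_0v$ is weakly compact and $\Gamma_0$-invariant, and it lies in the closed ball of radius $\delta_n$ about $v$, since $\Gamma_0\subset S$. By the Ryll-Nardzewski theorem it contains a $\Gamma_0$-fixed $w$; thus $\|w-v\|\le\delta_n$.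

**Step 2: a $\Gamma_0$-fixed functional that sees $T^kw-w$ in full.** Let $k\in\mathbb Z$ and $u=T^kw-w$. As $T$ is central, $\gamma T^kw=T^k\gamma w=T^kw$ for $\gamma\in\Gamma_0$, so $u$ is $\Gamma_0$-fixed. Choose $\varphi_0\in V^*$ with $\|\varphi_0\|\le1$ and $\varphi_0(u)=\|u\|$. For $\gamma\in\Gamma_0$, $(\gamma\varphi_0)(u)=\varphi_0(\gamma^{-1}u)=\|u\|$. So every $\psi$ in the closed convex hull of $\Gamma_0\varphi_0$ satisfies $\|\psi\|\le1$ and $\psi(u)=\|u\|$. Since $V^*$ is reflexive, Ryll-Nardzewski gives a $\Gamma_0$-fixed $\varphi$ in this hull: $\|\varphi\|\le1$ and $\varphi(u)=\|u\|$.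

**Step 3: the invariant function on $\mathbb Q\times\mathbb Q$.** $\Gamma$ is transitive on $\mathbb Q$ and $\Gamma_0$ is the stabilizer of $0$. So $F(\gamma0)=\gamma w$ and $\Psi(\gamma0)=\gamma\varphi$ are well-defined bounded equivariant maps $F:\mathbb Q\to V$ and $\Psi:\mathbb Q\to V^*$, and $a(x,y)=\langle F(x),\Psi(y)\rangle$ satisfies $a(\gamma x,\gamma y)=a(x,y)$. For $m\in\mathbb Z$ call $(x,y)\in\mathbb Q^2$ a pair of type $m$ if $x+m<y<x+m+1$. If $(x,y)$ and $(x',y')$ have type $m$, Lemma 5.3(1) gives $\gamma$ with $\gamma x=x'$ and $\gamma(y-m)=y'-m$, hence $\gamma y=y'$ because $\gamma$ commutes with $T^m$. So $a$ has a constant value $a_m$ on pairs of type $m$.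

**Step 4: $a_m=a_{m-1}$.** Choose rationals
$$0<s_1<t_1<s_2<t_2<\dots<1.\tag{3}$$
If $i\le j$ then $s_i<t_j<s_i+1$, so $(s_i,t_j+m)$ has type $m$. If $i>j$ then $s_i-1<t_j<s_i$, so it has type $m-1$. Lemma 7.2 with $z_i=F(s_i)$, $\zeta_j=\Psi(t_j+m)$, $\alpha=a_m$, $\beta=a_{m-1}$ gives the claim.

**Step 5: back to $T^k$.** All $a_m$ are now equal. By Step 3, $F(k)=T^kw$ and $\Psi(0)=\varphi$, so $\|u\|=\varphi(u)=a(k,0)-a(0,0)$. These two pairs lie on the excluded set $y-x\in\mathbb Z$, so we move off it: with $t=\frac12$, the pairs $(k+t,0)$ and $(t,0)$ have types $-k-1$ and $-1$, so $a(k+t,0)=a(t,0)$. Since $F(k+x)=T^kF(x)$ and $\|\varphi\|\le1$,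
$$\|u\|=[a(k,0)-a(k+t,0)]+[a(t,0)-a(0,0)]\le2\|F(t)-F(0)\| .$$
Here $F(0)=w$ and $F(t)=\sigma w$ with $\sigma(0)=\frac12$, so $\sigma\in S$ and $\|\sigma w-w\|\le\|\sigma v-v\|+2\|w-v\|\le3\delta_n$. Thus $\|T^kw-w\|\le6\delta_n$. As $w$ does not depend on $k$,
$$\|T^kv-v\|\le6\delta_n+2\|w-v\|\le8\delta_n\quad\text{for all }k\in\mathbb Z .$$

**Step 6: all of $\Gamma$.** Given $\gamma\in\Gamma$, let $k=\lfloor\gamma(0)\rfloor$ and $\sigma=T^{-k}\gamma$. Then $\sigma(0)\in[0,1)$, so $\sigma\in S$ and $\|\gamma v-v\|\le\|\sigma v-v\|+\|T^kv-v\|\le9\delta_n$. By (2), $\delta_n\to0$. $\square$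

Theorem A is proved, and the answers to (i) and (ii) are both No.

## 8. The topology that reflexive representations of $G$ do see

Let $\tau_p$ be the topology on $G$ induced from $\Gamma^{\mathbb N}$ with $\Gamma$ discrete. By Lemma 4.1 it is coarser than the topology of $G$. It is strictly coarser: $\iota_n(T^{2^n})\to1$ in $\tau_p$ but not in $G$.

**Theorem C.** Every continuous homomorphism $\pi:G\to\mathrm{Is}(V)$, $V$ reflexive, is $\tau_p$-continuous. Consequently the coarsest topology on $G$ making all its continuous isometric representations on reflexive spaces continuous equals $\tau_p$, and so does the coarsest topology making all its continuous unitary representations continuous. It is strictly coarser than the topology of $G$.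

The representation $g\mapsto\bigoplus_n\lambda(g_n)$ of Section 1 is continuous and injective on $G$. So what Theorem A excludes is a topological embedding, not an injective representation.

**Proof.** **Step 1: reduction to one estimate.** The coordinate maps $G\to\Gamma$ are continuous. Composed with the regular representation of $\Gamma$, they give continuous unitary representations, and these generate $\tau_p$ because $\|\lambda(g_n)\delta_1-\delta_1\|<1$ means $g_n=1$. So both coarsest topologies contain $\tau_p$, and the unitary one is contained in the reflexive one. It remains to prove the first assertion. The subgroups $G_{>N}=\{g\in G:g_n=1\ \forall n\le N\}$ form a base at $1$ for $\tau_p$. So it suffices to fix $v\in V$ and show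
$$\sup_{g\in G_{>N}}\|\pi(g)v-v\|\to0\qquad(N\to\infty).$$
Fix $N$. All sequences below are indexed by the integers $n>N$, and $gu$ means $\pi(g)u$. Put
$$S_N=\{g\in G_{>N}:|g_n(0)|\le1\ \forall n\},\qquad P=\prod_{n>N}\Gamma_0 .$$
By Lemma 5.3(2) elements of $\Gamma_0$ have $\|\gamma-\mathrm{id}\|\le1$, so $P\subset G$ by (1), and $P\subset S_N$. On $S_N$ we have $L\le(5\sum_{n>N}\epsilon_n^2)^{1/2}$, so $\delta_N:=\sup_{g\in S_N}\|gv-v\|\to0$ as $N\to\infty$. The notation $\delta_N$ now replaces that of (2).

**Step 2: the set on which $G_{>N}$ acts.** Let $X=\{x\in\mathbb Q^{(N,\infty)}:\sum\epsilon_n^2x_n^2<\infty\}$, where $(N,\infty)$ is the set of integers $n>N$. Since $|g_n(x_n)|\le|x_n|+\|g_n-\mathrm{id}\|$, $G_{>N}$ acts on $X$ coordinatewise. The action is transitive: given $x\in X$ choose $\gamma_n$ with $\gamma_n(0)=x_n$; then $\|\gamma_n-\mathrm{id}\|\le|x_n|+1$, so $(\gamma_n)\in G_{>N}$ by (1). The stabilizer of $0$ is $P$. For an integer sequence $m\in X$ say that $(x,y)\in X^2$ has type $m$ if $x_n+m_n<y_n<x_n+m_n+1$ for all $n>N$. Any two pairs $(x,y),(x',y')$ of type $m$ are related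 by some $g\in G_{>N}$: by Lemma 5.3(1) choose $\gamma_n$ with $\gamma_nx_n=x_n'$ and $\gamma_n(y_n-m_n)=y'_n-m_n$, so $\gamma_ny_n=y_n'$. By Lemma 5.3(2) with $p=x_n$, $\|\gamma_n-\mathrm{id}\|\le|x'_n-x_n|+1$, and (1) applies.

**Step 3: fixed vector, fixed functional, invariant function.** Let $k$ be a finitely supported integer sequence and $T^k=(T^{k_n})_n$, which is central in $G_{>N}$. The closed convex hull of $Pv$ is weakly compact and $P$-invariant and lies within $\delta_N$ of $v$, so Ryll-Nardzewski gives a $P$-fixed $w$ with $\|w-v\|\le\delta_N$, independent of $k$. The vector $u=T^kw-w$ is $P$-fixed since $T^k$ is central. Take $\varphi_0$ with $\|\varphi_0\|\le1$, $\varphi_0(u)=\|u\|$; on the closed convex hull of $P\varphi_0$ in $V^*$ all functionals have norm at most $1$ and value $\|u\|$ at $u$, so there is a $P$-fixed $\varphi$ with $\|\varphi\|\le1$, $\varphi(u)=\|u\|$. Define $F(g0)=gw$, $\Psi(g0)=g\varphi$ on $X$, and $a(x,y)=\langle F(x),\Psi(y)\rangle$. These are well defined, $F,\Psi$ are bounded, $a$ is $G_{>N}$-invariant, and by Step 2 it has a constant value $a_m$ on pairs of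 type $m$. (Such pairs exist: $x=0$, $y_n=m_n+\frac12$.)

**Step 4: changing one entry of $m$.** Fix $q>N$ and let $e_q$ be the sequence that is $1$ at $q$ and $0$ elsewhere. With $s_i,t_j$ from (3), put $x^{(i)}_q=s_i$, $y^{(j)}_q=t_j+m_q$, and for $n\ne q$ put $x^{(i)}_n=0$, $y^{(j)}_n=\frac12+m_n$. These lie in $X$, and $(x^{(i)},y^{(j)})$ has type $m$ if $i\le j$ and type $m-e_q$ if $i>j$. Lemma 7.2 with $z_i=F(x^{(i)})$, $\zeta_j=\Psi(y^{(j)})$ gives $a_m=a_{m-e_q}$. Iterating finitely often, $a_m=a_{m'}$ whenever $m-m'$ is finitely supported.

**Step 5: the estimate for $T^k$.** Let $t=(\frac12)_{n>N}\in X$. The pairs $(k+t,0)$ and $(t,0)$ have types $(-k_n-1)_n$ and $(-1)_n$, which differ by a finitely supported sequence, so $a(k+t,0)=a(t,0)$. Since $F(k+x)=T^kF(x)$ and $\Psi(0)=\varphi$,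
$$\|u\|=a(k,0)-a(0,0)=[a(k,0)-a(k+t,0)]+[a(t,0)-a(0,0)]\le2\|F(t)-F(0)\| .$$
Here $F(t)=\sigma w$ with $\sigma\in G_{>N}$, $\sigma_n(0)=\frac12$ for all $n>N$, so $\sigma\in S_N$ and $\|\sigma w-w\|\le\|\sigma v-v\|+2\|w-v\|\le3\delta_N$. Hence $\|T^kw-w\|\le6\delta_N$ and $\|T^kv-v\|\le8\delta_N$.

**Step 6: all of $G_{>N}$.** If $h\in G_{>N}$ is finitely supported, put $k_n=\lfloor h_n(0)\rfloor$, a finitely supported sequence, and $\sigma=T^{-k}h$. Then $\sigma_n(0)\in[0,1)$, so $\sigma\in S_N$ and $\|hv-v\|\le\|\sigma v-v\|+\|T^kv-v\|\le9\delta_N$. Truncations of elements of $G_{>N}$ are finitely supported elements of $G_{>N}$, so by Lemma 4.1 these are dense in $G_{>N}$. As $\pi$ is continuous, $\|hv-v\|\le9\delta_N$ for all $h\in G_{>N}$. $\square$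

## 9. A group that is reflexively but not unitarily representable

**Theorem D.** There is a Polish group $G_1$ with $(G_1,\mathcal U_L)$ uniformly embedded into a Hilbert space that is reflexively representable but not unitarily representable.

The mechanism is again that smallness on a ball propagates to the whole coordinate group, now only for unitary representations and by property (T). Unlike Theorem A, this proof uses several quoted theorems. The notions are as follows.

**Definition 9.1 (property (T)).** A group $\Lambda$ with finite symmetric generating set $S$ has property (T) if there is a Kazhdan constant $\kappa>0$ such that $\max_{s\in S}\|\pi(s)\eta-\eta\|\ge\kappa\|\eta\|$ for every unitary representation $\pi$ of $\Lambda$ without nonzero invariant vectors and every vector $\eta$ in it.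

Example. If $\Lambda$ is finite and $S=\Lambda$, then $\kappa=1$ works: the average of $\pi(s)\eta$ over $\Lambda$ is invariant, hence $0$, so $\eta$ is the average of $\eta-\pi(s)\eta$. The group $\mathbb Z$ fails: the characters $k\mapsto e^{i\theta k}$ with small $\theta\ne0$ have no nonzero invariant vectors.

**Definition 9.2 (weakly almost periodic function).** A bounded continuous function $f$ on $G$ is weakly almost periodic if the set of its translates $x\mapsto f(gx)$ is relatively weakly compact in the space of bounded continuous functions. By Grothendieck's double limit criterion this holds if and only if for all sequences $(g_i),(x_j)$ in $G$ the two iterated limits of $f(g_ix_j)$ agree whenever both exist.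

Example. If $\pi:G\to\mathrm{Is}(V)$ is continuous with $V$ reflexive, then $f(g)=\langle\pi(g)v,\varphi\rangle$ is weakly almost periodic: $f(g_ix_j)=\langle\pi(x_j)v,\pi(g_i)^*\varphi\rangle$ pairs two bounded sequences, and after passing to weakly convergent subsequences both iterated limits equal the pairing of the weak limits, as in Lemma 7.2. On $\mathbb Z$, the indicator of $\{n>0\}$ is not weakly almost periodic: with $g_i=i$, $x_j=-j$ the iterated limits are $0$ (first $j$) and $1$ (first $i$).

**Construction.** Let $\Lambda$ be a cocompact lattice in $Sp(2,1)$. It is an infinite word-hyperbolic group (a finitely generated group whose Cayley graph has uniformly thin geodesic triangles, as free groups do). It has property (T), since $Sp(2,1)$ has (T) (Kostant) and (T) passes to lattices (Kazhdan). Let $S$ be a finite symmetric generating set and $|\cdot|$ its word length, which is a length function. Put $G_1=G_1(\Lambda,|\cdot|)$, the group of Section 4 with $p=1$: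
$$G_1=\Big\{g\in\Lambda^{\mathbb N}:L(g)=\sum_n2^{-n}|g_n|<\infty\Big\},\qquad d(g,h)=L(g^{-1}h).$$
By Lemma 4.1, $G_1$ is a Polish group and $d$ is left-invariant and induces $\mathcal U_L$.

**Step 1: $(G_1,\mathcal U_L)$ embeds uniformly into a Hilbert space.** By Buyalo–Dranishnikov–Schroeder (*Embedding of hyperbolic groups in the product of trees*, Invent. Math. 169 (2007)), $\Lambda$ embeds quasi-isometrically into a finite product of trees. The vertex set of a tree embeds isometrically into $\ell_1$ of its edges: send $x$ to the indicator of the set of edges between a root and $x$; for two vertices $x,y$ the symmetric difference of these sets is the set of edges of the path from $x$ to $y$. Moving points to nearest vertices changes distances by a bounded amount, and the $\ell_1$-metric on a finite product is bi-Lipschitz equivalent to the other usual ones. So there are $C\ge1$, a set $J$ and $f:\Lambda\to\ell_1(J)$ with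
$$C^{-1}|g^{-1}h|-C\le\|f(g)-f(h)\|_1\le C|g^{-1}h|+C .$$
Let $\tilde f(g)=(f(g),\frac C2\delta_g)\in\ell_1(J)\oplus_1\ell_1(\Lambda)$. For $g\ne h$ the second component adds $C$ to the distance and $|g^{-1}h|\ge1$, so
$$C^{-1}|g^{-1}h|\le\|\tilde f(g)-\tilde f(h)\|_1\le C|g^{-1}h|+2C\le3C|g^{-1}h| .$$
Hence $g\mapsto\big(2^{-n}(\tilde f(g_n)-\tilde f(1))\big)_n$ maps $G_1$ into an $\ell_1$-sum of spaces $\ell_1$, that is, into some $\ell_1(I)$, the norm of the image of $g$ is at most $3CL(g)$, and distances are distorted between $C^{-1}d$ and $3Cd$. Compose with the uniform embedding of $\ell_1(I)$ into a Hilbert space from Example 1.5.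

**Step 2: $G_1$ is not unitarily representable.** We first recall the estimate in Bekka–de la Harpe–Valette, *Kazhdan's Property (T)*, Prop. 1.1.9. Let $\pi$ be a unitary representation of $\Lambda$, $\xi$ a vector with $\|\pi(s)\xi-\xi\|\le\rho$ for all $s\in S$, and $\eta$ the component of $\xi$ orthogonal to the invariant vectors. Then $\pi(\gamma)\xi-\xi=\pi(\gamma)\eta-\eta$ for all $\gamma$, and the orthogonal complement of the invariant vectors is a representation without nonzero invariant vectors. So $\kappa\|\eta\|\le\rho$ and
$$\|\pi(\gamma)\xi-\xi\|\le2\|\eta\|\le2\rho/\kappa\qquad\text{for all }\gamma\in\Lambda .$$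
Now let $\pi$ be a continuous unitary representation of $G_1$ and $\xi$ a vector. For $s\in S$ we have $L(\iota_n(s))\le2^{-n}$, so $\rho_n=\max_{s\in S}\|\pi(\iota_n(s))\xi-\xi\|\to0$. Hence $\sup_{\gamma\in\Lambda}\|\pi(\iota_n(\gamma))\xi-\xi\|\le2\rho_n/\kappa\to0$. Since $\Lambda$ is infinite and finitely generated, there are $\gamma_n$ with $|\gamma_n|\ge2^n$, so $d(\iota_n(\gamma_n),1)\ge1$ while $\pi(\iota_n(\gamma_n))\to1$ strongly. So $\pi$ is not a topological embedding.

**Step 3: $G_1$ is reflexively representable, reduction to one function.** By a theorem of Shtern (Russian J. Math. Phys. 2 (1994)) and Megrelishvili (*Operator topologies and reflexive representability*, 2001), a topological group is reflexively representable if its weakly almost periodic functions separate points from closed sets. Translates $f(h\,\cdot)$ of weakly almost periodic functions are weakly almost periodic (replace $g_i$ by $hg_i$), so it suffices to separate $1$ from closed sets not containing it. Let $f(g)=\max(0,1-d(1,g))$. It is bounded and continuous, $f(1)=1$, and $f(g)\le\max(0,1-r)<1$ whenever $d(1,g)\ge r>0$.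 By left invariance $f(gx)=\max(0,1-d(g^{-1},x))$. So, by Definition 9.2, $f$ is weakly almost periodic if for all sequences $(x_i),(y_j)$ in $G_1$ the iterated limits of
$$\theta(x_i,y_j):=\max(0,1-d(x_i,y_j))$$
agree whenever both exist. Passing to subsequences of $(x_i)$ and of $(y_j)$ does not change existing iterated limits, so we may assume that each of $d(1,x_i)$ and $d(1,y_j)$ is either bounded or tends to $\infty$.

**Step 4: the unbounded cases.** We use $d(x_i,y_j)\ge|d(1,x_i)-d(1,y_j)|$. If both tend to $\infty$, then $\theta(x_i,y_j)=0$ for fixed $i$ and large $j$, and for fixed $j$ and large $i$. If exactly one tends to $\infty$, then $\theta(x_i,y_j)=0$ once its index is large, uniformly in the other index. In all these cases both iterated limits are $0$.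

**Step 5: the bounded case.** Here we use that balls in $\Lambda$ are finite. Each coordinate of $x_i$ and of $y_j$ takes finitely many values, so after a diagonal choice of subsequences each coordinate is eventually constant. Let $x,y$ be the coordinatewise limits; they lie in $G_1$ by Fatou's lemma. Pass to further subsequences with $d(x,x_i)\to\alpha$ and $d(y,y_j)\to\beta$. We claim that for fixed $z\in G_1$
$$d(z,y_j)-d(y,y_j)\to d(z,y)\qquad(j\to\infty).\tag{4}$$
The $n$-th term of the difference is $2^{-n}\big(|z_n^{-1}y_{j,n}|-|y_n^{-1}y_{j,n}|\big)$, where $y_{j,n}$ is the $n$-th coordinate of $y_j$. For large $j$ it equals $2^{-n}|z_n^{-1}y_n|$. By the triangle inequality the part over $n>M$ is at most $\sum_{n>M}2^{-n}|z_n^{-1}y_n|$ in absolute value, and this tends to $0$ as $M\to\infty$, because $d(z,y)<\infty$. This proves (4). With $z=x_i$ we get $\lim_jd(x_i,y_j)=d(x_i,y)+\beta$, and (4) for the sequence $(x_i)$, its limit $x$, and $z=y$ gives $\lim_id(x_i,y)=d(x,y)+\alpha$. So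
$$\lim_i\lim_jd(x_i,y_j)=d(x,y)+\alpha+\beta,$$
and by symmetry $\lim_j\lim_id(x_i,y_j)$ has the same value. Applying the continuous function $s\mapsto\max(0,1-s)$, the iterated limits of $\theta$ agree. So $f$ is weakly almost periodic and $G_1$ is reflexively representable. $\square$

Step 5 is the place where $\Lambda$ and $\Gamma$ part ways. In $\Gamma$ the ball $\{\ell_1\le\sqrt5\}$ contains the infinite set $S=\{\gamma\in\Gamma:|\gamma(0)|\le1\}$ of Section 7, so the diagonal choice of subsequences is not available there.
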